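\title{The Wiener index of graphs of order $2d+1$ and diameter at most $d$}

\begin{abstract}
The Wiener index $\sigma(G)$ of a connected graph $G$ is the sum of the distances over all unordered pairs of vertices. We prove a conjecture of DeLaVi\~na and Waller: for $d\ge 3$, every graph of diameter $d$ and order $2d+1$ satisfies $\sigma(G)\le\sigma(C_{2d+1})$. The inequality holds for all connected graphs of order $2d+1$ and diameter at most $d$, and equality holds only for the cycle and for two trees, one with $d=3$ and one with $d=4$. The proof cuts the graph at a central vertex, edge or block, bounds the contribution of trees of bounded height by a recursion, and uses an inequality for weighted mean distances in $2$-connected graphs.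
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs in this paper are finite, simple and undirected. In a connected graph $G=(V,E)$ we write $D(x,y)$ for the distance between $x$ and $y$, the length of a shortest $x$--$y$ path. The \emph{order} of $G$ is $|V|$, its \emph{diameter} is $\max_{x,y}D(x,y)$, and its \emph{Wiener index} is
\[
\sigma(G)=\sum_{\{x,y\}\subseteq V,\ x\ne y}D(x,y).
\]
For a graph of order $n$, the quotient $\sigma(G)/\binom n2$ is the average distance between two vertices. It is at most the diameter, but a graph with many distant pairs has to spend vertices on the paths that join them. When the order is comparable to the diameter, these two demands compete, and one may ask which graph balances them best.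

Let $C_n$ be the cycle on $n$ vertices. For $n=2d+1$ it has diameter $d$, and each vertex has exactly two vertices at each of the distances $1,\dots,d$. Hence
\begin{equation}\label{eq:T}
T:=\sigma(C_{2d+1})=\frac{d(d+1)(2d+1)}2=\frac{n(n^2-1)}8 ,
\end{equation}
and the average distance in $C_{2d+1}$ is $(d+1)/2$. DeLaVi\~na and Waller conjectured, see \cite{glossary}, that \emph{every graph $G$ of diameter $d\ge3$ and order $2d+1$ satisfies $\sigma(G)\le\sigma(C_{2d+1})$}. We prove this under the weaker hypothesis that the diameter is at most $d$, and we determine all cases of equality. Let $Y_3$ be the double star obtained from an edge $c_1c_2$ by attaching $2$ leaves to $c_1$ and $3$ leaves to $c_2$, and let $Y_4$ be the tree whose root has three children, which have $2,2,1$ leaf-children, respectively.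

\begin{theorem}\label{thm:main}
Let $d\ge3$ and let $G$ be a connected graph of order $2d+1$ and diameter at most $d$. Then $\sigma(G)\le\sigma(C_{2d+1})$. Equality holds if and only if $G=C_{2d+1}$, or $d=3$ and $G=Y_3$, or $d=4$ and $G=Y_4$.
\end{theorem}

In particular the conjecture is true, the cycle is the only extremal graph for $d\ge5$, and for each of $d=3$ and $d=4$ there is exactly one further extremal graph.

The cycle is the natural guess because it is the answer among graphs without a cut vertex. In such a graph, seen from a vertex $w$, every distance strictly between $0$ and the largest one is taken by at least two vertices, and the cycle takes each by exactly two; Lemma~\ref{lem:layers} turns this into a proof. The competition comes from graphs with cut vertices, above all from trees. In a tree of order $n$, an edge $e$ with $c_e$ vertices on one side lies on the paths of $c_e(n-c_e)$ pairs, so the Wiener index is $\sum_e c_e(n-c_e)$. This gives the following values.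
\begin{itemize}
\item For $d=2$ the star wins: $\sigma(K_{1,4})=4\cdot4=16>15=\sigma(C_5)$. So the hypothesis $d\ge3$ cannot be dropped.
\item $\sigma(Y_3)=3\cdot4+5\cdot6=42=\sigma(C_7)$ and $\sigma(Y_4)=3\cdot6+3\cdot6+2\cdot7+5\cdot8=90=\sigma(C_9)$. These trees have orders $7$ and $9$ and diameters $3$ and $4$, which proves the ``if'' part of Theorem~\ref{thm:main}.
\item For $d$ divisible by $6$, attach three paths with $\frac d2-1$ new vertices each to a root, and attach $\frac d6+1$ leaves to the end of each path. This tree has order $2d+1$ and diameter $d$. Along each path $c_e$ runs from $\frac d6+2$ to $\frac{2d}3$, so the Wiener index is $3d^3\int_{1/6}^{2/3}x(2-x)\,dx+O(d^2)=\frac{23}{24}d^3+O(d^2)$, while $T=d^3+O(d^2)$.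
\end{itemize}
Thus trees beat the cycle for $d=2$, tie for $d=3,4$, and stay within a few percent for large $d$. The estimates in the proof therefore have little room, both for trees and for graphs that mix a large block with trees.

The proof runs as follows. Section~\ref{sec:center} finds a center of $G$, which is a vertex, an edge or a $2$-connected block $B$, such that all other vertices hang from it at depth at most $\lfloor d/2\rfloor$. Replacing the hanging parts by trees only increases $\sigma$. Section~\ref{sec:small} carries this out by hand for $d=3$. For larger $d$ two estimates are needed. Section~\ref{sec:trees} bounds the contribution of a tree of height $h$ by a price $u_h$ per vertex and compares $u_{\lfloor d/2\rfloor}$ with $n^2/8$; this settles the central vertex and the central edge (Section~\ref{sec:vertexedge}). For a central block, the distances inside $B$ between different hanging parts are bounded in two ways, by the diameter of $G$ and by a weighted mean inequality in $B$. Section~\ref{sec:block} interpolates between the two bounds and finishes the proof,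 and Section~\ref{sec:mean} proves the weighted mean inequality.

\section{Conventions and standard facts}\label{sec:facts}

Throughout, $d\ge3$ is an integer, $T$ is as in \eqref{eq:T}, and
\[
n=2d+1,\qquad k=\lfloor d/2\rfloor,\qquad \theta=\tfrac d2-k\in\{0,\tfrac12\}.
\]
The letter $G$ denotes a connected graph of order $n$ and diameter at most $d$. The \emph{eccentricity} $\operatorname{ecc}(w)$ of a vertex $w$ is its largest distance to another vertex, and \emph{layer $i$ of $w$} is the set of vertices at distance exactly $i$ from $w$. A \emph{BFS tree} from $w$ is a spanning tree, rooted at $w$, obtained by joining every vertex in a layer $i\ge1$ to one neighbor in layer $i-1$; it preserves all distances from $w$, so its height is $\operatorname{ecc}(w)$. For a rooted tree $F$ of any order and an edge $e$ of $F$, let $c_e$ be the number of vertices below $e$, that is, separated from the root by $e$. With our fixed $n$ put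
\[
w(F)=\sum_{e\in E(F)}c_e(n-c_e).
\]
If $F$ has order $n$, then $\sigma(F)=w(F)$.

\emph{Spanning subgraphs.} If $G'$ is a connected spanning subgraph of $G$, then $\sigma(G)\le\sigma(G')$, with equality only if $G'=G$: no distance in $G$ is larger than in $G'$, and the ends of an edge missing from $G'$ have distance $1$ in $G$ and at least $2$ in $G'$.

\emph{Blocks.} A \emph{cut vertex} of a connected graph is a vertex whose removal disconnects it. A graph is \emph{$2$-connected} if it is connected, has at least $3$ vertices and has no cut vertex; its minimum degree is then at least $2$. A \emph{block} of $G$ is a maximal connected subgraph that has no cut vertex of its own; it is a single edge or $2$-connected. We use these textbook facts. Blocks are isometric: the distance of two vertices of a block $B$ is the same in $B$ and in $G$. For a cut vertex $c$, the blocks $B$ containing $c$ correspond bijectively to the components of $G-c$, where $B$ corresponds to the component containing $B-c$. The bipartite graph whose nodes are the blocks and the cut vertices, with $B$ joined to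 $c$ when $c\in B$, is a tree, the \emph{block--cut tree}. Finally, fix a block $B$, and for $v\in B$ let $A_v$ be the union of the vertex sets of the components of $G-v$ that do not meet $B$. Then the sets $A_v\cup\{v\}$, $v\in B$, partition $V(G)$.

For a vertex $w$ of a connected graph $B$ let $\varphi_B(w)=\sum_{y\in B}D(w,y)$, so that $\sigma(B)=\frac12\sum_w\varphi_B(w)$.

\begin{lemma}\label{lem:layers}
Let $B$ be a $2$-connected graph of order $b$ and let $w\in B$.
\begin{itemize}
\item[(a)] For $1\le i<\operatorname{ecc}(w)$, layer $i$ of $w$ has at least $2$ vertices.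
\item[(b)] For $1\le i\le\operatorname{ecc}(w)$, at most $b+1-2i$ vertices are at distance at least $i$ from $w$.
\item[(c)] The diameter of $B$ is at most $b/2$, $\ \varphi_B(w)\le\lfloor b^2/4\rfloor$, and $\sigma(B)\le S_b:=\frac b2\lfloor b^2/4\rfloor$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Every path from $w$ to a vertex at distance $\operatorname{ecc}(w)$ meets layer $i$, so a single vertex in layer $i$ would be a cut vertex. (b) By (a), the vertex $w$ and the layers $1,\dots,i-1$ contain at least $1+2(i-1)$ vertices. (c) Part (b) with $i=\operatorname{ecc}(w)$ gives $1\le b+1-2\operatorname{ecc}(w)$. A vertex at distance $j$ from $w$ is at distance at least $i$ for $j$ values $i\ge 1$, so with $j_0=\lfloor b/2\rfloor$,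
\[
\varphi_B(w)=\sum_{i\ge1}\#\{y: D(w,y)\ge i\}\le\sum_{i=1}^{j_0}(b+1-2i)=j_0(b-j_0)=\lfloor b^2/4\rfloor.\qedhere
\]
\end{proof}

\section{The center of the graph}\label{sec:center}

To compare $G$ with a tree we want a root from which all vertices are within about half the diameter. Such a vertex need not exist, since in $C_n$ every vertex has eccentricity $d$. A block then takes over the role of the root.

Let $B$ be a block of $G$ and $v\in B$. Put $a_v=|A_v|$, and let $h_v$ be the largest distance from $v$ to a vertex of $A_v\cup\{v\}$. Every path from $A_v$ to a vertex outside $A_v$ passes through $v$ or ends there. Consequently a shortest path from $v$ to a vertex of $A_v$ stays in $A_v\cup\{v\}$, so a BFS tree $F_v$ of $G[A_v\cup\{v\}]$ from $v$ has height $h_v$. Also $D(x,y)=D(x,u)+D(u,v)+D(v,y)$ for distinct $u,v\in B$, $x\in A_u\cup\{u\}$ and $y\in A_v\cup\{v\}$. Taking $x,y$ as deep as possible, we get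
\begin{equation}\label{eq:depth}
D(u,v)\le d-h_u-h_v\qquad\text{for all distinct }u,v\in B .
\end{equation}

\begin{proposition}\label{prop:center}
At least one of the following holds.
\begin{itemize}
\item[(V)] Some vertex has eccentricity at most $k$.
\item[(E)] $d$ is odd, and there is an edge $c_1c_2$ such that every vertex is within distance $k$ of $c_1$ or $c_2$.
\item[(B)] There is a $2$-connected block $B$ with $h_v\le k$ for all $v\in B$.
\end{itemize}
\end{proposition}

\begin{proof}
If $G$ has no cut vertex, (B) holds with $B=G$. So let $G$ have a cut vertex, and assume that (V) fails. We first find a block with $h_v\le d/2$ for all its vertices $v$. Suppose there is none, and let each node of the block--cut tree choose an incident edge, as follows. A cut vertex $c$ has eccentricity at least $k+1>d/2$, so some component of $G-c$ contains a vertex at distance more than $d/2$ from $c$; the node $c$ chooses its edge to the corresponding block. A block $B$ contains a vertex $c$ with $h_c>d/2$, which is a cut vertex because $A_c\neq\emptyset$; the node $B$ chooses its edge to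 $c$. A tree has more nodes than edges, so some edge $Bc$ is chosen by both its ends. Then there are a vertex $x$ in the component of $G-c$ that meets $B$ and a vertex $y$ in another component, both at distance more than $d/2$ from $c$. So $D(x,y)=D(x,c)+D(c,y)>d$, a contradiction.

Thus some block $B$ has $h_v\le d/2$, hence $h_v\le k$, for all $v\in B$. If $B$ is $2$-connected, (B) holds. Otherwise $B$ is an edge $c_1c_2$, and for odd $d$ we have (E). For even $d$, inequality \eqref{eq:depth} gives $h_{c_1}+h_{c_2}\le d-1$, so one of the two numbers, say $h_{c_2}$, is at most $\frac d2-1$. Then $\operatorname{ecc}(c_1)\le\max(h_{c_1},h_{c_2}+1)\le\frac d2=k$, contrary to the failure of (V).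
\end{proof}

In each case we now replace what hangs from the center by trees. In case (B) we write
\[
b=|B|\ge3,\qquad a=\sum_{v\in B}a_v=n-b,\qquad P=\sum_{\{u,v\}\subseteq B}a_ua_vD(u,v).
\]

\begin{lemma}\label{lem:reduce}
\begin{itemize}
\item[(V)] In case (V), $G$ has a spanning tree $F$ of height at most $k$, and $\sigma(G)\le w(F)$ with equality only if $G=F$.
\item[(E)] In case (E), $G$ has a spanning tree $F$ consisting of the edge $c_1c_2$ and trees $F_1,F_2$ of height at most $k$ rooted at $c_1,c_2$. With $c=|F_1|$ we have $\sigma(G)\le c(n-c)+w(F_1)+w(F_2)$, with equality only if $G=F$.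
\item[(B)] In case (B),
\begin{equation}\label{eq:split}
\sigma(G)\le\sigma(B)+\sum_{v\in B}a_v\varphi_B(v)+\sum_{v\in B}w(F_v)+P\le S_b+a\lfloor b^2/4\rfloor+\sum_{v\in B}w(F_v)+P .
\end{equation}
\end{itemize}
\end{lemma}

\begin{proof}
In case (V) take a BFS tree from the vertex of small eccentricity. In case (E) join every vertex at distance $i\ge1$ from $\{c_1,c_2\}$ to one neighbor at distance $i-1$, and add the edge $c_1c_2$. Both statements follow from the facts on spanning subgraphs and on trees.

In case (B) let $G'$ be the union of $B$ and the trees $F_v$, a connected spanning subgraph of $G$. We compute $\sigma(G')$ by fixing a shortest path for each pair and counting its edges in the trees and in $B$ separately. An edge $e$ of $F_v$ separates $c_e$ vertices from the other $n-c_e$, and it lies on the paths of exactly these $c_e(n-c_e)$ pairs. A path between $F_u$ and $F_v$ has $D(u,v)$ edges in $B$, and there are $(a_u+1)(a_v+1)$ such pairs for $u\ne v$. Therefore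
\[
\sigma(G')=\sum_vw(F_v)+\sum_{\{u,v\}}(1+a_u+a_v+a_ua_v)D(u,v)=\sum_vw(F_v)+\sigma(B)+\sum_va_v\varphi_B(v)+P .
\]
The second inequality in \eqref{eq:split} is Lemma~\ref{lem:layers}(c).
\end{proof}

\section{Large blocks, and the case $d=3$}\label{sec:small}

When the central block contains all vertices or all but one, the count of layers suffices.

\begin{lemma}\label{lem:a01}
In case (B) with $a\le1$ we have $\sigma(G)\le T$, with equality only for $G=C_n$.
\end{lemma}

\begin{proof}
Let $a=0$. Then $\sigma(G)\le S_n=\frac n2\cdot\frac{n^2-1}4=T$. If equality holds, then $\varphi_G(w)=\lfloor n^2/4\rfloor$ for every $w$, so all terms in the proof of Lemma~\ref{lem:layers}(c) are attained. The term $i=2$ says that exactly $n-3$ vertices are at distance at least $2$ from $w$, so $w$ has degree $2$. A connected graph with all degrees $2$ is a cycle.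

Let $a=1$. Then $b=2d$, and the vertex outside $B$ is a leaf attached to some $v\in B$. By \eqref{eq:depth}, $v$ has eccentricity at most $d-1$ in $B$, so Lemma~\ref{lem:layers}(b) gives $\varphi_B(v)\le\sum_{i=1}^{d-1}(2d+1-2i)=d^2-1$. With $S_{2d}=d^3$, $w(F_v)=2d$ and $P=0$, the first inequality of \eqref{eq:split} gives
\[
\sigma(G)\le d^3+(d^2-1)+2d=T-\tfrac12(d-1)(d-2)<T.\qedhere
\]
\end{proof}

The use of the diameter for $a=1$ is not idle: $C_6$ with a pendant vertex has order $7$, diameter $4$ and Wiener index $27+15=42=\sigma(C_7)$.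

For $d=3$ we have $k=1$, so all hanging trees are stars, and the whole proof can be done by hand.

\begin{proposition}\label{prop:d3}
For $d=3$ we have $\sigma(G)\le42=T$, with equality only for $G=C_7$ and $G=Y_3$.
\end{proposition}

\begin{proof}
Here $n=7$. In a rooted tree of height at most $1$ every edge has $c_e=1$, so every non-root vertex contributes $6$ to $w$. We apply Lemma~\ref{lem:reduce} in the three cases of Proposition~\ref{prop:center}. In case (V), $\sigma(G)\le6\cdot6=36$. In case (E), $\sigma(G)\le c(7-c)+5\cdot6\le12+30=42$; equality forces $G=F$ and $c\in\{3,4\}$, that is, $G=Y_3$.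

In case (B), Lemma~\ref{lem:a01} covers $a\le1$, so let $a\ge2$ and $b\in\{3,4,5\}$. Two vertices $u\neq v$ with $a_u,a_v>0$ have $h_u=h_v=1$, so $D(u,v)\le1$ by \eqref{eq:depth}. Since $\sum_{\{u,v\}}a_ua_v$ counts pairs of vertices outside $B$, we get $P\le\binom a2$. Now \eqref{eq:split} gives $\sigma(G)\le S_b+a\lfloor b^2/4\rfloor+6a+\binom a2$, which is
\[
3+8+24+6=41,\qquad 8+12+18+3=41,\qquad 15+12+12+1=40
\]
for $b=3,4,5$.
\end{proof}

Two things were free in this proof. The weight $w$ was exactly $6$ per vertex, and all hanging trees had the same height, so that \eqref{eq:depth} bounded $P$ at once. For $d\ge4$ we need a price per vertex that depends on the height, and a second bound on $P$ for shallow trees, where \eqref{eq:depth} says little.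

\section{Trees of bounded height}\label{sec:trees}

We look for the smallest number $u_h$ for which a simple induction gives $w(F)\le u_ha$ for all rooted trees of height at most $h$ with $a$ non-root vertices. For $h=1$ we have $u_1=n-1$. For $h\geq 2$, a child of the root with $c$ vertices in its subtree contributes $c(n-c)$ through the edge above it and at most $u_{h-1}(c-1)$ through the edges below it. Per vertex this is $n+u_{h-1}-(c+u_{h-1}/c)$, which is largest at $c=\sqrt{u_{h-1}}$. So we define
\begin{equation}\label{eq:rec}
u_1=n-1=2d,\qquad u_h=u_{h-1}+n-2\sqrt{u_{h-1}}=(\sqrt{u_{h-1}}-1)^2+2d\quad(h\ge2).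
\end{equation}

\begin{lemma}\label{lem:price}
If $h\ge1$ and $F$ is a rooted tree of height at most $h$ with $a$ non-root vertices, then $w(F)\le u_ha$.
\end{lemma}

\begin{proof}
For $h=1$ all $c_e$ equal $1$. Let $h\ge2$, and consider a child of the root whose subtree has $c$ vertices; this subtree has height at most $h-1$. By induction and by the inequality $c+u_{h-1}/c\ge2\sqrt{u_{h-1}}$, the edge above the child and the edges below it contribute at most
\[
c(n-c)+u_{h-1}(c-1)=c\,\bigl[n+u_{h-1}-(c+u_{h-1}/c)\bigr]\le c\,u_h .
\]
The numbers $c$ sum to $a$ over the children of the root.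
\end{proof}

The map $z\mapsto\sqrt{(z-1)^2+2d}$ is increasing for $z\ge1$ and fixes $n/2$, and $1\le\sqrt{u_1}<n/2$ because $(n-2)^2>0$. By induction $\sqrt{u_h}<n/2$ for all $h$. Hence the increments $u_{h+1}-u_h=n-2\sqrt{u_h}$ are positive, so $u_h$ increases with $h$ and the increments decrease. Moreover
\begin{equation}\label{eq:incr}
u_{h+1}-u_h\ge n/4\iff u_h\le 9n^2/64 .
\end{equation}

From now on $d\ge4$, so $k\ge2$, and we put
\[
U=u_k,\qquad\delta=u_k-u_{k-1}=n-2\sqrt{u_{k-1}} .
\]
What must $U$ satisfy? In case (V) we get $\sigma(G)\le2dU$, and $T=2d\cdot\frac{n(n+1)}8$. In case (E) we get $\sigma(G)\le d(d+1)+(2d-1)U$, and $T=d(d+1)+(2d-1)\frac{d(d+1)}2$. This explains the thresholds in parts (b) and (c) of the next lemma; the margin $\frac3{10}$ and part (d) are needed for the central block.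

\begin{lemma}\label{lem:U}
\begin{itemize}
\item[(a)] For $d=4$: $U=17-4\sqrt2<11.3432$ and $\delta=9-4\sqrt2>3$.
\item[(b)] For odd $d\ge5$: $U\le\frac{d(d+1)}2-\frac3{10}=\frac{n^2-1}8-\frac3{10}$.
\item[(c)] For even $d\ge6$: $U<\frac{n(n+1)}8$.
\item[(d)] For $d\ge5$: $\delta\ge\frac n4$. For even $d\ge6$: $\delta\ge\frac{n+2}4$.
\end{itemize}
\end{lemma}

The reason for (b) and (c) is visible in a continuous approximation. For $z=\sqrt{u}$ the recursion \eqref{eq:rec} behaves like $z\,dz/dh\approx d-z$, so the height needed to reach the value $z$ is about $\int_0^z\frac{y\,dy}{d-y}$. Both thresholds are $d^2/2+O(d)$, that is, $z\approx d/\sqrt2$, and there the integral equals $\lambda d$ with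
\[
\lambda=\ln(2+\sqrt2)-\tfrac1{\sqrt2}>1.22794-0.70711>0.5208 .
\]
The available height is only $d/2$. The margin $0.0208\,d$ is small, so the terms of constant order have to be tracked exactly. This works for $d\ge10$, and the remaining values are computed directly. The bound in (c) is false for $d=4$, where $U>11.34>\frac{90}8$, and for $d=2$, where $u_1=4>\frac{30}8$ and the star attains $2du_1=16$.

\begin{proof}[Proof of Lemma~\ref{lem:U}]
(a) For $d=4$ we have $n=9$, $u_1=8$ and $u_2=17-2\sqrt8$.

\emph{Parts (b) and (c) for $5\le d\le9$.} The function $u\mapsto u-2\sqrt u$ is increasing for $u\ge1$, so an upper bound for $u_{h-1}$ may be inserted into $u_h=n+u_{h-1}-2\sqrt{u_{h-1}}$, and its square root may then be rounded down.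
\begin{itemize}
\item $d=5$, $k=2$: $u_2=21-2\sqrt{10}\le14.68<15-0.3$.
\item $d=6$, $k=3$: $u_2=25-2\sqrt{12}\le18.072$, and $4.25^2=18.0625$ gives $u_3\le31.072-8.5=22.572<22.75$.
\item $d=7$, $k=3$: $u_2=29-2\sqrt{14}\le21.517$, and $4.63^2=21.4369$ gives $u_3\le36.517-9.26=27.257<28-0.3$.
\item $d=8$, $k=4$: $u_2=25$, $u_3=32$, $u_4=49-2\sqrt{32}<37.69<38.25$.
\item $d=9$, $k=4$: $u_2=37-2\sqrt{18}\le28.515$, and $5.33^2=28.4089$ gives $u_3\le47.515-10.66=36.855$. Then $6.07^2=36.8449$ gives $u_4\le55.855-12.14=43.715<45-0.3$.
\end{itemize}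

\emph{Parts (b) and (c) for $d\ge10$. Step 1: the recursion as a midpoint rule.} Put $z_h=\sqrt{u_h}$ and $y_h=z_h-\frac12$, so $0<y_h<d$. For $h\ge2$ let $\Delta_h=y_h-y_{h-1}>0$ and $\mu_h=\frac12(y_h+y_{h-1})$. The recursion $z_h^2-z_{h-1}^2=n-2z_{h-1}$ reads $\Delta_h(2\mu_h+1)=2d-2y_{h-1}=2d-2\mu_h+\Delta_h$. The shift by $\frac12$ was made so that the terms $\Delta_h$ cancel here, and we obtain
\[
\Delta_h\,g(\mu_h)=1,\qquad\text{where }g(y)=\frac y{d-y}=\frac d{d-y}-1\quad(0\le y<d).
\]
Let $L(y)=\int_0^yg=-y-d\ln(1-y/d)$. As $g$ is nonnegative and increasing, $L$ is increasing and convex. The identity says that the midpoint rule assigns the value $1$ to $L(y_h)-L(y_{h-1})=\int_{y_{h-1}}^{y_h}g$. The true value is larger, and we bound the excess. With $p=d-\mu_h$ we have $\Delta_h/2=p/(2\mu_h)$ and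
\[
L(y_h)-L(y_{h-1})-1=d\int_0^{\Delta_h/2}\Bigl(\frac1{p-s}+\frac1{p+s}-\frac2p\Bigr)ds=\int_0^{\Delta_h/2}\frac{2ds^2}{p(p^2-s^2)}\,ds .
\]
In the last integral $p^2-s^2\ge p^2\bigl(1-\frac1{4\mu_h^2}\bigr)$, and $\int_0^{\Delta_h/2}2s^2\,ds=\frac{p^3}{12\mu_h^3}$. So the excess is at most $d\big/\bigl(12(\mu_h-\frac12)\mu_h(\mu_h+\frac12)\bigr)$. Now $\mu_h\ge z_{h-1}-\frac12$, and $z=z_{h-1}\ge\sqrt{20}>4$ satisfies $(z-1)(z-\frac12)z\ge\frac34\cdot\frac78z^3=\frac{21}{32}z^3$. Hence
\begin{equation}\label{eq:step}
L(y_h)-L(y_{h-1})\le1+\frac{32\,d}{252}\,u_{h-1}^{-3/2}.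
\end{equation}

\emph{Step 2: summing the errors.} To sum them we need a lower bound on $u_h$, which \eqref{eq:incr} provides as long as $u_h$ is not too large. We claim: if $Z>0$ satisfies $2d\le Z^2\le9n^2/64$ and $U>Z^2$, then $Z-\frac12<d$ and
\begin{equation}\label{eq:claim}
L(Z-\tfrac12)-L(y_1)<(k-1)+0.385/\sqrt d .
\end{equation}
Let $\ell\le k$ be the first index with $u_\ell>Z^2$. Then $\ell\ge2$ since $u_1=2d$, and $Z-\frac12<y_\ell<d$. For $j<\ell$ we have $u_j\le9n^2/64$, so $u_{j+1}-u_j\ge n/4\ge d/2$, and therefore $u_j\ge2d+(j-1)\frac d2=\frac d2(j+3)$. Since $x^{-3/2}$ is convex, $i^{-3/2}\le\int_{i-1/2}^{i+1/2}x^{-3/2}dx$, so $\sum_{i\ge4}i^{-3/2}\le2/\sqrt{3.5}$. Summing \eqref{eq:step} over $2\le h\le\ell$ gives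
\[
L(y_\ell)-L(y_1)\le(\ell-1)+\frac{32\cdot2^{3/2}}{252\sqrt d}\sum_{i\ge4}i^{-3/2}\le(k-1)+\frac{0.3592}{\sqrt d}\cdot\frac2{\sqrt{3.5}}\le(k-1)+\frac{0.385}{\sqrt d},
\]
and \eqref{eq:claim} follows because $L$ is strictly increasing.

\emph{Step 3: values of $L$.} Let $t=1/\sqrt{2d}\le0.2237$. Then $y_1=\frac1t-\frac12$, $d=\frac1{2t^2}$ and $1-y_1/d=(1-t)^2$. Expanding the logarithm,
\[
L(y_1)=-\frac1t+\frac12-\frac{\ln(1-t)}{t^2}=1+\sum_{i\ge1}\frac{t^i}{i+2}\le1+\frac t3+\frac{t^2}{4(1-t)}<1.10 .
\]
At $y=d/\sqrt2$ we have $L=\lambda d$ and $L'=g=1+\sqrt2$. A convex function lies above its tangent, so for $0\le y<d$,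
\begin{equation}\label{eq:tangent}
L(y)-L(y_1)>0.5208\,d-1.10+(1+\sqrt2)\bigl(y-d/\sqrt2\bigr).
\end{equation}

\emph{Step 4: even $d\ge10$.} Let $Z_0=\sqrt{n(n+1)/8}$ and $Z=Z_0-0.01$. With $A=(d+\frac34)/\sqrt2$ we have $A^2-Z_0^2=\frac1{32}$ and $A+Z_0>15$, so $A-Z_0\le0.0021$ and
\[
Z-\tfrac12-\tfrac d{\sqrt2}\ge0.5303-0.0021-0.01-0.5\ge0.018 .
\]
In particular $Z\ge d/\sqrt2\ge\sqrt{2d}$, and $Z^2\le\frac{n^2+n}8\le\frac{9n^2}{64}$ since $n\ge8$. Suppose $U>Z^2$. As $k-1=\frac d2-1$, inequality \eqref{eq:tangent} gives
\[
L(Z-\tfrac12)-L(y_1)-(k-1)>0.0208\,d+1-1.10+0.043\ge0.151>0.385/\sqrt{10},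
\]
which contradicts \eqref{eq:claim}. So $U\le Z^2<Z_0^2$, which is (c).

\emph{Step 5: odd $d\ge11$.} Let $Z_0=\sqrt{d(d+1)/2}>8.1$ and $Z=Z_0-0.05$. With $A=(d+\frac12)/\sqrt2$ we have $A^2-Z_0^2=\frac18$ and $A+Z_0>16$, so $A-Z_0\le0.0079$ and
\[
Z-\tfrac12-\tfrac d{\sqrt2}\ge0.3535-0.0079-0.05-0.5\ge-0.2045 .
\]
Again $Z\ge d/\sqrt2\ge\sqrt{2d}$, and $Z^2\le\frac{n^2-1}8\le\frac{9n^2}{64}$. Suppose $U>Z^2$. As $k-1=\frac d2-\frac32$ and $(1+\sqrt2)\cdot0.2045<0.494$, inequality \eqref{eq:tangent} gives
\[
L(Z-\tfrac12)-L(y_1)-(k-1)>0.0208\,d+1.5-1.10-0.494>0.134>0.385/\sqrt{11},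
\]
which contradicts \eqref{eq:claim}. So $U\le Z^2=Z_0^2-0.1Z_0+0.0025<Z_0^2-0.8$, which gives (b).

(d) By (b) and (c), $u_{k-1}<U<\frac{n^2+n}8\le\frac{9n^2}{64}$, and \eqref{eq:incr} gives $\delta\ge n/4$. The inequality $\delta\ge\frac{n+2}4$ is equivalent to $u_{k-1}\le(3n-2)^2/64$. For $d=6$ we have $u_2\le18.072<37^2/64$, and for $d=8$ we have $u_3=32<49^2/64$. For even $d\ge10$ we have $n\ge21$, so $n^2-20n+4\ge0$, which is the inequality $\frac{n^2+n}8\le\frac{(3n-2)^2}{64}$.
\end{proof}

\section{A central vertex or edge}\label{sec:vertexedge}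

\begin{proposition}\label{prop:VE}
Let $d\ge4$. In cases (V) and (E) we have $\sigma(G)\le T$, with equality only if $d=4$ and $G=Y_4$.
\end{proposition}

\begin{proof}
We combine Lemmas~\ref{lem:reduce}, \ref{lem:price} and \ref{lem:U}. In case (V) the tree $F$ has $2d$ non-root vertices, so $\sigma(G)\le2dU$. For even $d\ge6$ this is less than $2d\cdot\frac{n(n+1)}8=T$. For odd $d\ge5$ it is less than $d^2(d+1)<T$. In case (E), $d\ge5$ is odd, $c(n-c)\le d(d+1)$, and $F_1,F_2$ have $2d-1$ non-root vertices together. So
\[
\sigma(G)\le d(d+1)+(2d-1)U<d(d+1)+(2d-1)\tfrac{d(d+1)}2=T .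
\]

It remains to treat case (V) for $d=4$, where $n=9$ and $T=90$. The bound $8U=136-32\sqrt2$ exceeds $90$, because it is computed from subtrees of the non-integral size $\sqrt8$. So we compute $w(F)$ exactly. The tree $F$ has height at most $2$. A child of the root with $c-1$ leaf-children contributes $c(9-c)+8(c-1)=17c-c^2-8$. If the root has $j$ children with subtree sizes $c_1,\dots,c_j$, which sum to $8$, then $w(F)=136-\sum_i(c_i^2+8)$. For $j=1,2,4$ we use $\sum c_i^2\ge64/j$ and get $\sum(c_i^2+8)\ge72,48,48$. For $j\ge5$ we use $\sum c_i^2\ge\sum c_i=8$ and get at least $8+8j\ge48$. For $j=3$, either all sizes are at most $3$, so they are $3,3,2$ and $\sum(c_i^2+8)=46$, or some size is $c\ge4$ and $\sum c_i^2\ge c^2+\frac12(8-c)^2\ge24$, giving at least $48$. Hence $w(F)\le136-46=90$, with equality only for the sizes $3,3,2$, that is, for $F=Y_4$; and $\sigma(G)=90$ forces $G=F$.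
\end{proof}

\section{A central block}\label{sec:block}

Let $d\ge4$, and let $G$ be in case (B) with $a\ge2$. We first compute how much room \eqref{eq:split} leaves for the last two terms.

\begin{lemma}\label{lem:budget}
$T-S_b-a\lfloor b^2/4\rfloor=\frac a8(n^2+ab+\varepsilon)$, where $\varepsilon=1$ for odd $b$ and $\varepsilon=-1-\frac ba$ for even $b$.
\end{lemma}

\begin{proof}
We use $8T=n^3-n$, $\ n^3-b^3=a(n^2+nb+b^2)$ and $nb-b^2=ab$. For odd $b$, $8S_b=b^3-b$ and $8\lfloor b^2/4\rfloor=2b^2-2$, so eight times the left side is $a(n^2+nb+b^2-1)-a(2b^2-2)=a(n^2+ab+1)$. For even $b$, $8S_b=b^3$ and $8\lfloor b^2/4\rfloor=2b^2$, so eight times the left side is $a(n^2+nb+b^2)-n-2ab^2=a(n^2+ab-\frac na)$, and $\frac na=1+\frac ba$.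
\end{proof}

So each vertex outside $B$ has a budget of $\frac18(n^2+ab+\varepsilon)$, from which the tree terms and $P$ must be paid. By Lemma~\ref{lem:price} the tree terms cost at most $\sum a_vu_{h_v}$, summed over the $v$ with $a_v>0$; these satisfy $1\le h_v\le k$. For $P$ we have two bounds. The first comes from the diameter. By \eqref{eq:depth},
\[
P\le\frac12\sum_{u\ne v}a_ua_v(d-h_u-h_v)=\frac12\sum_{u,v}a_ua_v(d-h_u-h_v)-\sum_va_v^2\Bigl(\frac d2-h_v\Bigr),
\]
where the first two sums are over ordered pairs. Since $h_v\le d/2$, the last sum is nonnegative, and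
\begin{equation}\label{eq:Pdiam}
P\le\frac d2a^2-a\sum_va_vh_v .
\end{equation}
The second bound uses only that $B$ is $2$-connected. Its proof is given in Section~\ref{sec:mean}.

\begin{proposition}\label{prop:mean}
Let $B$ be a $2$-connected graph of order $b$. For every probability vector $\mu$ on $V(B)$,
\[
Q(\mu):=\sum_{u,v\in B}\mu_u\mu_vD(u,v)\le q:=\frac{b-1}3 ,
\]
where the sum is over ordered pairs.
\end{proposition}

With $\mu_v=a_v/a$ this gives
\begin{equation}\label{eq:Pmean}
P=\tfrac12a^2Q(\mu)\le\tfrac12a^2q .
\end{equation}
Neither bound suffices alone. Take $d=4$, $b=4$, $a=5$, where the budget is $\frac18(81+20-1.8)=12.4$. If all trees have height $2$, then \eqref{eq:Pdiam} gives the cost $u_2+0<11.35$ per vertex, while \eqref{eq:Pmean} gives $u_2+2.5>13$. If all trees have height $1$, then \eqref{eq:Pdiam} gives $8+5=13$, while \eqref{eq:Pmean} gives $8+2.5=10.5$. To treat all distributions of heights at once, we bound $u_h$ by a linear function of $h$ with slope $\eta$ and take the convex combination of \eqref{eq:Pdiam} and \eqref{eq:Pmean} in which the heights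 cancel.

\begin{lemma}\label{lem:master}
For every real $\eta$ with $0\le\eta\le\min(a,\delta)$ we have $\sigma(G)\le T+\frac a8X$, where
\[
X=8U+8\theta\eta+4q(a-\eta)-(n^2+ab+\varepsilon).
\]
\end{lemma}

\begin{proof}
The increments of $u_h$ decrease, so each increment up to index $k$ is at least $\delta\ge\eta$, and $u_h\le U-\eta(k-h)$ for $1\le h\le k$. Hence
\[
\sum_vw(F_v)\le a(U-\eta k)+\eta\sum_va_vh_v .
\]
Adding $\frac\eta a$ times \eqref{eq:Pdiam} and $1-\frac\eta a$ times \eqref{eq:Pmean}, with both weights in $[0,1]$, gives
\[
P\le\frac d2\eta a-\eta\sum_va_vh_v+\frac q2\,a(a-\eta).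
\]
Thus $\sum_vw(F_v)+P\le a\bigl[U+\theta\eta+\frac q2(a-\eta)\bigr]$. Now use \eqref{eq:split} and Lemma~\ref{lem:budget}.
\end{proof}

\begin{proposition}\label{prop:block}
Let $d\ge4$. In case (B) with $a\ge2$ we have $\sigma(G)<T$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:master} it suffices to find an admissible $\eta$ with $X<0$.

\emph{The case $d=4$.} Here $n=9$, $\theta=0$, $U<11.3432$, $\delta>3$ and $3\le b\le7$. Take $\eta=\min(a,3)$. We have $X<0$ if and only if $U+\frac q2(a-\eta)<\frac18(81+ab+\varepsilon)$, and this holds in each column of the following table.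
\[
\begin{array}{c|ccccc}
b&3&4&5&6&7\\
a&6&5&4&3&2\\
\frac q2(a-\eta)&1&1&\frac23&0&0\\
\frac18(81+ab+\varepsilon)&12.5&12.4&12.75&12&12
\end{array}
\]

For $d\ge5$ parts (b) and (c) of Lemma~\ref{lem:U} combine into one statement:
\begin{equation}\label{eq:e}
e:=n^2+n-8U-2\theta n>0,\qquad\text{and }e\ge3.4\text{ for odd }d .
\end{equation}
Indeed, for even $d$ this is (c), and for odd $d$ we have $2\theta n=n$ and $8U\le n^2-1-2.4$.

\emph{The case $d\ge5$, $2\le a<n/4$.} Take $\eta=a$, which is admissible by Lemma~\ref{lem:U}(d); only the diameter bound on $P$ is used. Since $8\theta a\le2\theta n$, we get $X<n-(ab+\varepsilon)$ from \eqref{eq:e}. For both parities of $b$ we have $\varepsilon\ge-1-\frac b2$, and $b>\frac34n$. So $ab+\varepsilon\ge2b-1-\frac b2>\frac98n-1>n$, as $n\ge11$, and $X<0$.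

\emph{The case $d\ge5$, $a\ge n/4$.} Take $\eta=n/4$, again admissible by Lemma~\ref{lem:U}(d). Then $8U+8\theta\eta=n^2+n-e$, and with $n=a+b$,
\[
X=n+q(4a-n)-ab-\varepsilon-e=a(1+3q-b)+b(1-q)-\varepsilon-e .
\]
This shows why the constant in Proposition~\ref{prop:mean} is the one to aim for: $a$ may be arbitrarily large compared with $b$, and $q=\frac{b-1}3$ is the value that makes the coefficient of $a$ vanish. We obtain
\[
X=-\frac{b(b-4)}3-\varepsilon-e .
\]
\begin{itemize}
\item For $b=3$, $X=1-1-e<0$.
\item For odd $b\ge5$, all three terms are negative.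
\item For even $b\ge6$, the condition $4a\ge n=a+b$ gives $b\le3a$. So $-\varepsilon=1+\frac ba\le4\le\frac{b(b-4)}3$ and $X\le-e<0$.
\item For $b=4$ and odd $d$, $a=n-4\ge7$ and $X=1+\frac4a-e\le1+\frac47-3.4<0$.
\item For $b=4$ and even $d\ge6$ we only know $e>0$, so we change $\eta$ to $\frac{n+2}4$. This is at most $a=n-4$, and at most $\delta$ by Lemma~\ref{lem:U}(d). With $\theta=0$, $q=1$ and $8U<n^2+n$,
\[
X=8U-n^2-4\eta+1+\tfrac4a<n-(n+2)+1+\tfrac4a=-1+\tfrac4a<0,
\]
since $a\ge9$.\qedhere
\end{itemize}
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]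
The graphs $C_{2d+1}$, $Y_3$, $Y_4$ attain equality by Section~\ref{sec:intro}. For $d=3$ the rest is Proposition~\ref{prop:d3}. For $d\ge4$ apply Proposition~\ref{prop:center}. Cases (V) and (E) are settled by Proposition~\ref{prop:VE}, case (B) with $a\le1$ by Lemma~\ref{lem:a01}, and case (B) with $a\ge2$ by Proposition~\ref{prop:block}.
\end{proof}

\section{Weighted mean distance in $2$-connected graphs}\label{sec:mean}

We prove Proposition~\ref{prop:mean}. The number $Q(\mu)$ is the expected distance of two independent random vertices with distribution $\mu$. The bound $\frac{b-1}3$ is attained for $b=3,4,5$: by the uniform vector on $K_3$, by mass $\frac12$ on two opposite vertices of $C_4$, and by mass $\frac13$ on each of the three independent vertices of $K_{2,3}$. It fails without $2$-connectivity, since mass $\frac12$ on each end of a path gives $\frac{b-1}2$. Throughout, $B$ is $2$-connected of order $b$. We use two textbook theorems. The fan version of Menger's theorem says that for distinct vertices $x,p,p'$ of a $2$-connected graph there are an $x$--$p$ path and an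 $x$--$p'$ path that share only $x$. Dirac's theorem says that a graph of order $b\ge3$ and minimum degree at least $b/2$ has a cycle through all vertices.

\subsection*{Two tools}

\begin{lemma}\label{lem:cuts}
Let $\mu$ be a nonnegative vector of total mass $m$ on the vertices of a cycle of even length $\ell$. Then $\sum_{u,v}\mu_u\mu_vD(u,v)\le\frac\ell4m^2$. On a path with $\ell$ edges the sum is at most $\frac\ell2m^2$.
\end{lemma}

\begin{proof}
The edges of the cycle form $\ell/2$ pairs of opposite edges, and deleting such a pair cuts the cycle in two. A shortest $u$--$v$ path has at most $\ell/2$ edges, so it contains at most one edge of each pair, and a pair separates $u$ from $v$ exactly when the path contains one of its edges. So $D(u,v)$ is the number of cuts that separate $u$ from $v$. A cut with mass $m'$ on one side contributes $2m'(m-m')\le\frac12m^2$ to the sum. On a path each of the $\ell$ edges is a cut.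
\end{proof}

For $j\ge0$ let $\omega_j\ge1$ be the largest size of a set of vertices of $B$ with pairwise distances greater than $j$. The next lemma is the Motzkin--Straus bound, applied to each threshold $j$.

\begin{lemma}\label{lem:MS}
If all distances between points of the support of $\mu$ are at most $\Delta$, then $Q(\mu)\le\sum_{j=0}^{\Delta-1}(1-1/\omega_j)$.
\end{lemma}

\begin{proof}
Let $\Gamma_j$ be the graph on $V(B)$ that joins vertices at distance greater than $j$, and let $Q_j(\nu)=\sum\nu_u\nu_v$ over ordered pairs adjacent in $\Gamma_j$. A pair at distance $i$ is adjacent in $\Gamma_0,\dots,\Gamma_{i-1}$ only, so $Q(\mu)=\sum_{j<\Delta}Q_j(\mu)$. Among the probability vectors maximizing $Q_j$ choose $\nu$ with smallest support. Suppose that $u\neq v$ in the support are not adjacent in $\Gamma_j$. Then $Q_j$ is an affine function of the mass shifted from $u$ to $v$. Small shifts in both directions are allowed, so by maximality the function is constant, and we can shift until $u$ leaves the support, a contradiction. So the support is a clique of $\Gamma_j$, of some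 size $i\le\omega_j$, and $Q_j(\nu)=1-\sum\nu_u^2\le1-\frac1i$ by the Cauchy--Schwarz inequality.
\end{proof}

\subsection*{Orders $3$, $4$ and $5$}

For $b=3$, $B=K_3$ and $Q\le1-\frac13$ by Lemma~\ref{lem:MS}. For $b=4$, Dirac's theorem gives a spanning $4$-cycle, and $Q\le1$ by Lemma~\ref{lem:cuts}. For $b=5$ the diameter is at most $2$ by Lemma~\ref{lem:layers}(c). If $\omega_1\le2$, then $Q\le\frac45+\frac12<\frac43$. Otherwise there are three pairwise non-adjacent vertices; having degree at least $2$, each is adjacent to both remaining vertices $p,p'$. Let the three carry the mass $r$. The pairs among them contribute at most $2(r^2-\frac13r^2)$, the mixed pairs $2r(1-r)$, and the pair $p,p'$ at most $4\mu_p\mu_{p'}\le(1-r)^2$. The sum is $1+\frac13r^2\le\frac43$.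

\subsection*{Perimeters of triples}

For larger $b$ we look at a maximizer of $Q$. As we shall see, it satisfies $2Q=\sum_z\mu_z\bigl(D(x,z)+D(y,z)\bigr)$ for any $x,y$ in its support, so we need to know how large the \emph{perimeter} $D(x,y)+D(y,z)+D(z,x)$ of three distinct vertices can be. In a cycle it is at most $b$, but in $K_{2,3}$ it reaches $6=b+1$. A \emph{theta graph} consists of two \emph{hubs} joined by three paths, the \emph{arcs}, that share only the hubs.

\begin{lemma}\label{lem:perimeter}
Either every three distinct vertices of $B$ have perimeter at most $b$, or $b$ is odd and $B$ contains a spanning theta graph with arcs of lengths $2r_1,2r_2,2r_3$, where the $r_i\ge1$ are integers with $r_1+r_2+r_3=\frac{b+1}2$.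
\end{lemma}

\begin{proof}
Let $x_1,x_2,x_3$ be distinct with perimeter $s$. Define $r_1=\frac12\bigl(D(x_1,x_2)+D(x_1,x_3)-D(x_2,x_3)\bigr)$, and $r_2,r_3$ symmetrically. Then $r_i\ge0$, $\ r_i+r_j=D(x_i,x_j)\le\operatorname{ecc}(x_i)$ for $i\ne j$, $\ \sum r_i=s/2$, and $2r_i\equiv s\pmod2$. We pack disjoint balls around the $x_i$ and count their vertices with Lemma~\ref{lem:layers}(a).

Let $s$ be odd. The balls of integer radius $r_i-\frac12$ about $x_i$ are pairwise disjoint, because two radii sum to $D(x_i,x_j)-1$. As $r_i-\frac12<\operatorname{ecc}(x_i)$, the $i$-th ball has at least $1+2(r_i-\frac12)=2r_i$ vertices. So $s\le b$.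

Let $s$ be even and, say, $r_1=0$. Then $s=2D(x_2,x_3)\le b$ by Lemma~\ref{lem:layers}(c).

Let $s$ be even and all $r_i\ge1$. The balls $B_i$ of radius $r_i-1$ about $x_i$ are pairwise disjoint, and $|B_i|\ge2r_i-1$. Layer $r_i$ of $x_i$ has at least $2$ vertices, since $r_i<r_i+r_j\le\operatorname{ecc}(x_i)$. It lies outside $B_i$, and outside $B_j$ for $j\ne i$ because its vertices have distance at least $D(x_i,x_j)-r_i=r_j$ from $x_j$. So $b\ge(s-3)+2=s-1$.

Suppose now that $s>b$. Then we are in the last case with $s=b+1$, so $b$ is odd, $\sum r_i=\frac{b+1}2$, and all counts are exact: each of the layers $1,\dots,r_i-1$ of $x_i$ has exactly two vertices, exactly two vertices $p,p'$ lie outside the three balls, and $\{p,p'\}$ is layer $r_i$ of $x_i$ for every $i$. No edge joins $B_i$ to $B_j$, since it would give $D(x_i,x_j)\le r_i+r_j-1$. So a path can leave $B_i$ only through $p$ or $p'$. Take an $x_i$--$p$ path and an $x_i$--$p'$ path that share only $x_i$. The first avoids $p'$ and meets $p$ only at its end, so its interior lies in $B_i$; the same holds for the second. Both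 paths end in layer $r_i$ of $x_i$, so both meet each of the layers $1,\dots,r_i-1$. These layers have two vertices each and the paths are disjoint there, so each path uses exactly one vertex per layer and has length $r_i$, and together they cover $B_i$. Their union is a $p$--$p'$ path of length $2r_i$ with interior $B_i$. The three paths so obtained form a spanning theta graph.
\end{proof}

It remains to prove Proposition~\ref{prop:mean} for $b\ge6$ in the two cases of Lemma~\ref{lem:perimeter}.

\subsection*{All perimeters at most $b$}

Let $\mu$ maximize $Q$ over the compact set of probability vectors. Its support has at least two points, since otherwise $Q(\mu)=0$. Put $f(x)=\sum_z\mu_zD(x,z)$. For $x,y$ in the support, mass can be shifted between $x$ and $y$ in both directions, so the derivative $2(f(x)-f(y))$ of $Q$ along this shift vanishes. Thus $f$ is constant on the support, with value $\sum_x\mu_xf(x)=Q$. Let $x,y$ be points of the support at the largest distance $\Delta$. Every $z$ in the support satisfies $D(x,z)+D(y,z)\le b-\Delta$: for $z\notin\{x,y\}$ by the perimeter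 bound, and for $z\in\{x,y\}$ because $2\Delta\le b$. Hence $2Q=f(x)+f(y)\le b-\Delta$. Also $Q\le\Delta$. If $3\Delta\ge b+2$, the first bound gives $Q\le\frac12\bigl(b-\frac{b+2}3\bigr)=\frac{b-1}3$. If $3\Delta\le b-1$, the second bound suffices.

This leaves $3\Delta\in\{b,b+1\}$, where $\Delta\ge2$ and we improve $Q\le\Delta$ by Lemma~\ref{lem:MS}. We have $\omega_0\le b$. We have $\omega_1\le b-2$, because a vertex of an independent set has at least two neighbors, which are outside the set. For $j\ge2$ we have $\omega_j\le b/3$, because vertices at distance at least $3$ have disjoint closed neighborhoods, each of size at least $3$. So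
\[
Q\le\Delta-S,\qquad S=\frac1b+\frac1{b-2}+\frac{3(\Delta-2)}b .
\]
If $3\Delta=b$, we need $S\ge\frac13$, and $S=1-\frac5b+\frac1{b-2}$ equals $\frac5{12}$ at $b=6$. If $3\Delta=b+1$, then $b\ge8$, we need $S\ge\frac23$, and $S=1-\frac4b+\frac1{b-2}$ equals $\frac23$ at $b=8$. Both expressions increase with $b$ for $b>4$, since there $\frac4{b^2}>\frac1{(b-2)^2}$. So $Q\le\frac{b-1}3$.

\subsection*{A spanning theta graph}

Now $b\ge7$ is odd and $R:=r_1+r_2+r_3=\frac{b+1}2\ge4$. The distance of two vertices in $B$ is at most their distance in any connected subgraph that contains both, and we use the cycles and arcs of the theta graph. Let $\mu$ be any probability vector. Assign each hub to one of the arcs, so that the vertices are partitioned into three classes with masses $\kappa_1,\kappa_2,\kappa_3$ of sum $1$. Number the arcs so that $\kappa:=\kappa_1\le\frac13$ is the smallest mass and $r_2\le r_3$. There are three kinds of pairs.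
\begin{itemize}
\item Classes $2$ and $3$ lie on a cycle of length $2(r_2+r_3)$ and carry the mass $1-\kappa$. By Lemma~\ref{lem:cuts}, the pairs inside their union contribute at most $\frac12(1-\kappa)^2(r_2+r_3)$.
\item Class $1$ lies on a path of length $2r_1$, so the pairs inside it contribute at most $\kappa^2r_1$.
\item A vertex of class $1$ and a vertex of class $i\in\{2,3\}$ lie on a cycle of length $2(r_1+r_i)$, so their distance is at most $r_1+r_i$. These pairs contribute at most $2\kappa(1-\kappa)r_1+2\kappa(\kappa_2r_2+\kappa_3r_3)$. Since $\kappa_2\ge\kappa$, we have $\kappa_3\le1-2\kappa$, and $\kappa_2r_2+\kappa_3r_3=(1-\kappa)r_2+\kappa_3(r_3-r_2)\le\kappa r_2+(1-2\kappa)r_3$.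
\end{itemize}
Collecting terms, $Q\le\alpha_1r_1+\alpha_2r_2+\alpha_3r_3$ with
\[
\alpha_1=2\kappa-\kappa^2,\qquad\alpha_2=\tfrac12-\kappa+\tfrac52\kappa^2,\qquad\alpha_3=\tfrac12+\kappa-\tfrac72\kappa^2 .
\]
Let $\alpha=\max_i\alpha_i$ and $\Sigma=\alpha_1+\alpha_2+\alpha_3=1+2\kappa-2\kappa^2$. As $r_i\ge1$,
\[
Q\le\Sigma+\sum_i\alpha_i(r_i-1)\le\Sigma+(R-3)\alpha=(\Sigma+\alpha)+(R-4)\alpha .
\]
We bound $\alpha$ and $\Sigma+\alpha$ for $0\le\kappa\le\frac13$. The function $\alpha_1$ is increasing, so $\alpha_1\le\frac59$; the function $\alpha_2$ is convex with boundary values $\frac12$ and $\frac49$; and $\alpha_3$ is largest at $\kappa=\frac17$, with value $\frac47$. So $\alpha\le\frac47<\frac23$. Next, $\Sigma+\alpha_1=1+4\kappa-3\kappa^2$ is increasing and equals $2$ at $\kappa=\frac13$; $\ \Sigma+\alpha_2=\frac32+\kappa+\frac12\kappa^2\le\frac32+\frac13+\frac1{18}<2$; and $\Sigma+\alpha_3=\frac32+3\kappa-\frac{11}2\kappa^2\le\frac32+\frac9{22}<2$. So $\Sigma+\alpha\le2$. Since $R\ge4$,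
\[
Q\le2+\tfrac23(R-4)=\frac{2R-2}3=\frac{b-1}3 .
\]
This completes the proof of Proposition~\ref{prop:mean}, and with it the proof of Theorem~\ref{thm:main}.\qed

\begin{thebibliography}{9}

\bibitem{glossary}
\emph{An Annotated Glossary of Graph Theory Parameters, with Conjectures},
\texttt{https://\allowbreak springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak 978-3-319-97686-0\_14.pdf\allowbreak ?pdf=inline+link}
(doi:10.1007/\allowbreak 978-3-319-97686-0\_14.pdf\allowbreak ?pdf=inline+link).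

\end{thebibliography}
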